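# Small multiples of hypercyclic operators and lacunary power series

## 1. The operators $\lambda\,d/dz$ on entire functions

Let $H(\mathbb C)$ be the space of entire functions with uniform convergence on compact sets, let $Df=f'$, and take $\lambda=\tfrac1{10}$. One might expect that iterating $\tfrac1{10}D$ makes everything small. Try the function
$$h(z)=\frac{10^{30}}{30!}\,z^{30}.$$
Since $D^{30}h=10^{30}$, we get $(\tfrac1{10}D)^{30}h=1$. On the closed unit disc, however, $|h|\le 10^{30}/30!<0.004$. So a function that is almost zero there is carried exactly to the constant $1$: the factorial beats the power.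

The same computation works for every $\lambda\ne0$ and every target. Define $S$ on polynomials by $Sz^k=\lambda^{-1}z^{k+1}/(k+1)$. Then $(\lambda D)S=I$ on polynomials, and
$$S^nz^k=\lambda^{-n}\frac{k!}{(k+n)!}z^{k+n},\qquad \sup_{|z|\le\rho}|S^nz^k|\le k!\,\rho^k\,\frac{(\rho/|\lambda|)^n}{n!}\longrightarrow0 .$$
Given polynomials $f,g$, put $h_n=f+S^ng$. Then $h_n\to f$ in $H(\mathbb C)$, and $(\lambda D)^nh_n=g$ as soon as $n>\deg f$. So points arbitrarily close to $f$ are moved exactly to $g$.

Let us fix the vocabulary. A Fréchet space is a complete metrizable locally convex space over $\mathbb C$; its topology is given by an increasing sequence of seminorms. An operator on $F$ is a continuous linear map $F\to F$.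

**Definition 1.** An operator $T$ on a Fréchet space $F$ is hypercyclic if some $v\in F$ has a dense orbit $\{v,Tv,T^2v,\dots\}$. It is topologically transitive if for all nonempty open $U,V\subset F$ there is $n$ with $T^n(U)\cap V\ne\emptyset$.

**Birkhoff's transitivity theorem.** On a separable Fréchet space, every topologically transitive operator is hypercyclic.

We use it through an immediate test: if $X_0,Y_0\subset F$ are dense, and for all $x\in X_0$, $y\in Y_0$ there are $x_n\to x$ and integers $k_n$ with $T^{k_n}x_n\to y$, then $T$ is topologically transitive. With $X_0=Y_0$ the polynomials, the computation above shows that $\lambda D$ is hypercyclic for every $\lambda\ne0$. One operator serves all $\lambda$.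

On a Banach space this cannot happen. If $T\neq 0$ and $0<|\lambda|\le1/\|T\|$, then $\|(\lambda T)^jv\|\le\|v\|$ for all $j$, so every orbit is bounded (and if $T=0$, no multiple is hypercyclic). This suggests the following question (Bonet, 2010), discussed in "On Scalar Multiples of Hypercyclic Operators on Non-normable and Separable Fréchet Spaces": does every non-normable separable infinite dimensional Fréchet space admit a hypercyclic operator $T$ such that $\lambda T$ is hypercyclic for all $\lambda\ne0$? That source remarks that the most important case is that of infinite dimensional Fréchet Montel spaces, that is, those in which bounded sets are relatively compact. For instance, $H(\mathbb C)$ is Montel by Montel's theorem on normal families, and an infinite dimensional Banach space is not.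

We shall see that the answer is no, with an example very close to $H(\mathbb C)$: the entire functions of the form $\sum_na_nz^{n!}$.

## 2. Power series spaces $\Lambda_r(\alpha)$

**Definition 2.** Let $0<\alpha_1\le\alpha_2\le\cdots$ with $\alpha_n\to\infty$, and let $r\in\{0,\infty\}$. Then
$$\Lambda_r(\alpha)=\Big\{x=(x_n)_{n\ge1}:\ \|x\|_s:=\sum_n|x_n|e^{s\alpha_n}<\infty\ \text{ for all real } s<r\Big\}.$$
We write $H_s$ for the Banach space of sequences with $\|x\|_s<\infty$.

The norms increase with $s$, so countably many $s\uparrow r$ suffice to give the topology, and $\Lambda_r(\alpha)$ is a Fréchet space. The unit vectors $e_n$ form a basis, so it is separable. For $s<r$ it is contained in $H_s$ with continuous inclusion, and the linear span of the $e_n$ is dense in both. We constantly use that the norms are of $\ell_1$ type: if $B$ is defined on the $e_n$, with values in a Banach space, and $\|Be_n\|\le C\|e_n\|_s$ for all $n$, then $Bx=\sum_nx_nBe_n$ is the unique bounded extension of $B$ to $H_s$, and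 its norm is at most $C$.

The space is never normable. Otherwise some $s<r$ would satisfy $\|\cdot\|_t\le C_t\|\cdot\|_s$ for all $t<r$; applying this to $e_n$ with $s<t<r$ gives $e^{(t-s)\alpha_n}\le C_t$ for all $n$, which is false.

**Example.** Let the $\alpha_n$ be strictly increasing positive integers. Then $x\mapsto\sum_nx_nz^{\alpha_n}$ is an isomorphism of $\Lambda_\infty(\alpha)$ onto the closed subspace of $H(\mathbb C)$, and of $\Lambda_0(\alpha)$ onto the closed subspace of $H(\mathbb D)$, formed by the functions whose Taylor coefficients vanish outside the exponents $\alpha_n$. The subspace is closed because Taylor coefficients are continuous functionals. If $f=\sum_nx_nz^{\alpha_n}$ and $s<t<r$, then by Cauchy's estimates $|x_n|\le e^{-t\alpha_n}\sup_{|z|=e^t}|f|$,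
$$\sup_{|z|\le e^s}|f|\le\|x\|_s\le\Big(\sum_ne^{(s-t)\alpha_n}\Big)\sup_{|z|=e^t}|f| ,$$
and the sum in parentheses is at most $\sum_{k\ge1}e^{(s-t)k}<\infty$. With $\alpha_n=n$ we get all functions vanishing at $0$; with $\alpha_n=n!$ we get the functions $\sum_n a_nz^{n!}$.

Nuclearity can be read off from a textbook fact, the Grothendieck–Pietsch criterion: $\Lambda_r(\alpha)$ is nuclear if and only if for each $s<r$ there is $t$ with $s<t<r$ and $\sum_ne^{(s-t)\alpha_n}<\infty$. Nuclear Fréchet spaces are Montel.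

Operators on these spaces are controlled by their matrices. Let $T$ be an operator on $\Lambda_r(\alpha)$ and $Te_n=\sum_it_{in}e_i$. By continuity, for each $s<r$ there are $\sigma(s)<r$ and $C_s$ with $\|Te_n\|_s\le C_s\|e_n\|_{\sigma(s)}$, hence
$$|t_{in}|\le C_s\,e^{\sigma(s)\alpha_n-s\alpha_i}\qquad(i,n\ge1,\ s<r).\tag{1}$$

## 3. Weighted shifts when $\alpha_{n+1}/\alpha_n\to\infty$

Differentiation does not act on $\sum a_nz^{n!}$, but it is a weighted backward shift on monomials, so the sensible first attempt is another weighted shift. Let $F=\Lambda_r(\alpha)$ with $\alpha_{n+1}/\alpha_n\to\infty$, and $Te_1=0$, $Te_{n+1}=w_ne_n$. We want large weights, and continuity limits them. Fix one $s_0<r$ and put $\sigma_0=\sigma(s_0)$. By (1), $|w_n|\le C_{s_0}e^{\sigma_0\alpha_{n+1}-s_0\alpha_n}$. Now look at the norm with index $a$, where $\sigma_0<a<r$: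
$$\|Te_{n+1}\|_a=|w_n|e^{a\alpha_n}\le C_{s_0}\,e^{\sigma_0\alpha_{n+1}+(a-s_0)\alpha_n}\le C_{s_0}\,e^{a\alpha_{n+1}}=C_{s_0}\|e_{n+1}\|_a$$
for all large $n$, because $(a-s_0)\alpha_n\le(a-\sigma_0)\alpha_{n+1}$ eventually. The finitely many other $n$ only change the constant. So $T$ is bounded for the single norm $\|\cdot\|_a$, with a bound $C$, say. We are back in the Banach situation: for $0<|\lambda|\le1/C$ every orbit of $\lambda T$ stays in $\{w:\|w\|_a\le\|v\|_a\}$, a proper closed set. No weighted backward shift can work here.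

For comparison, with $\alpha_n=n$ the operator $D$ has $\|De_{n+1}\|_a=(n+1)e^{-a}\|e_{n+1}\|_a$, which is not bounded by a multiple of $\|e_{n+1}\|_a$ for any $a$. The jump of $\alpha$ is what made the shift bounded.

## 4. Large diagonals and corrected coordinates

One is tempted to prove that every operator on $F$ is bounded for one continuous norm. This is false, and the diagonal is to blame. On $\Lambda_\infty(n!)$ let $De_n=d_ne_n$ with $d_n=e^{n!}$. Since $\|De_n\|_s=\|e_n\|_{s+1}$, this is an operator. If $p$ were a continuous norm with $p(Dx)\le Cp(x)$, then $d_np(e_n)\le Cp(e_n)$ and $p(e_n)>0$ would give $d_n\le C$ for all $n$.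

A purely diagonal operator is harmless, because each coordinate of an orbit evolves by itself: $(D^jv)_1=d_1^jv_1$. So one may try to trap orbits by watching the first coordinate. This too fails. Let
$$Te_1=d_1e_1,\qquad Te_n=d_ne_n+e_{n-1}\quad(n\ge2),\qquad d_n=e^{n!},$$
on $\Lambda_\infty(n!)$; it is continuous, since $\|e_{n-1}\|_s\le\|e_n\|_{\max(s,0)}$. Expand $T^je_n$. To reach $e_1$ one must step down $n-1$ times, and among the remaining $j-n+1$ steps all could be spent at $e_n$; all contributions are positive, so $(T^je_n)_1\ge d_n^{\,j-n+1}$. Given $\lambda\ne0$, choose $n$ with $|\lambda|d_n>1$. Then $|((\lambda T)^je_n)_1|\to\infty$. However small $\lambda$ is, the first coordinate of some orbit is unbounded.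

In this example we can repair the coordinate. Look for $\varphi=(\varphi_n)$ with $\varphi_1=1$ and $\varphi(Tx)=d_1\varphi(x)$. On $e_n$, $n\ge2$, this says $d_n\varphi_n+\varphi_{n-1}=d_1\varphi_n$, so
$$\varphi_n=\prod_{k=2}^n\frac1{d_1-d_k}.$$
Since $|d_1-d_k|\ge e^2-e>1$, we have $|\varphi_n|\le1$ and $|\varphi(x)|\le\|x\|_0$. Now $\varphi((\lambda T)^jv)=(\lambda d_1)^j\varphi(v)$, so for $0<|\lambda|\le1/d_1$ every orbit is trapped in a set $\{w:|\varphi(w)|\le c\}$. The functional $\varphi$ is the first coordinate plus a correction.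

For a general $T$ this recipe breaks at the denominators $d_1-d_k$: diagonal entries may coincide or nearly coincide, and there need be no eigenfunctional near the first coordinate. The way around is to give up single eigenvalues and treat together all of the spectrum inside a circle $|z|=R$. For a diagonal operator, with $R\ne|d_n|$ for all $n$,
$$Qe_n:=\frac1{2\pi i}\oint_{|z|=R}(z-D)^{-1}e_n\,dz=\begin{cases}e_n,&|d_n|<R,\\0,&|d_n|>R,\end{cases}$$
so $Q$ keeps exactly those coordinates on which $D^j$ grows at most like $R^j$. The denominators are now $z-d_n$ with $|z|=R$, and we are free to choose $R$ so that they are not too small. Everything then depends on building a resolvent of $T=D+K$ on the circle. Formally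
$$(z-D-K)^{-1}=(z-D)^{-1}\big(I-K(z-D)^{-1}\big)^{-1},$$
which is a Neumann series if $\|K(z-D)^{-1}\|\le\frac12$.

## 5. Trapping orbits with a contour integral

We isolate the part that will be used twice. Think of $V(z)$ as $(z-D)^{-1}$ and $L(z)$ as $K(z-D)^{-1}$. The operator $V(z)$ is allowed to land in a larger space, and only a left inverse of $z-T$ is needed.

**Lemma 1.** Let $T$ be an operator on a Fréchet space $F$, let $H$ and $H'$ be Banach spaces with $F\subset H\subset H'$ and continuous inclusions, and let $R>0$. For $|z|=R$ let $L(z):H\to H$ and $V(z):H\to H'$ be bounded linear maps such that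

1. $\|L(z)\|\le\frac12$ and $\|V(z)\|\le M_1$ for all $|z|=R$;
2. $z\mapsto L(z)e$ and $z\mapsto V(z)e$ are continuous on $|z|=R$ for all $e$ in a set whose linear span is dense in $H$;
3. for all $x\in F$ and $|z|=R$ there is $y\in H$ with $V(z)y=x$ and $(I-L(z))y=zx-Tx$.

Put $S(z)=V(z)(I-L(z))^{-1}:H\to H'$. Then $\|S(z)\|\le2M_1$, $z\mapsto S(z)x$ is continuous for each $x\in H$, the map
$$Q:H\to H',\qquad Qx=\frac1{2\pi i}\oint_{|z|=R}S(z)x\,dz ,$$
is bounded and linear, and
$$\|QT^jx\|_{H'}\le2M_1R^{j+1}\|x\|_H\qquad(x\in F,\ j\ge0).\tag{2}$$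
If moreover $Qe\ne0$ for some $e\in F$, then for $0<|\lambda|\le1/R$ no orbit of $\lambda T$ is dense in $F$, not even weakly dense.

**Step 1: the integral makes sense.** Since $\|L(z)\|\le\frac12$, the series $(I-L(z))^{-1}=\sum_{l\ge0}L(z)^l$ converges and has norm at most $2$; so $\|S(z)\|\le2M_1$. For fixed $x\in H$, the function $z\mapsto L(z)x$ is a uniform limit of functions $z\mapsto L(z)x'$ with $x'$ in the span in 2, by the uniform bound in 1. Hence it is continuous, and likewise for $V$. If $u$ is a continuous $H$-valued function on the circle, then $z\mapsto L(z)u(z)$ is continuous, because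
$$L(z)u(z)-L(w)u(w)=L(z)\big(u(z)-u(w)\big)+\big(L(z)-L(w)\big)u(w);$$
the same holds for $V(z)u(z)$. By induction $L(z)^lx$ is continuous in $z$, and as $\|L(z)^lx\|\le2^{-l}\|x\|$ the series converges uniformly to a continuous function $u(z)=(I-L(z))^{-1}x$. Therefore $S(z)x=V(z)u(z)$ is continuous, and $Q$ is a bounded linear map defined by a Riemann integral.

**Step 2: the growth bound.** Let $x\in F$ and take $y$ as in 3. Then $S(z)(zx-Tx)=V(z)(I-L(z))^{-1}(I-L(z))y=V(z)y=x$, that is,
$$S(z)Tx=zS(z)x-x\qquad(x\in F).$$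
We claim that
$$S(z)T^jx=z^jS(z)x-\sum_{l=0}^{j-1}z^l\,T^{j-1-l}x .$$
For $j=0$ this is trivial. If it holds for $j$ (and all $x\in F$), apply it to $Tx$:
$$S(z)T^{j+1}x=z^jS(z)Tx-\sum_{l=0}^{j-1}z^lT^{j-l}x=z^{j+1}S(z)x-z^jx-\sum_{l=0}^{j-1}z^lT^{j-l}x,$$
which is the claim for $j+1$. Now integrate over the circle. The vectors $T^{j-1-l}x$ do not depend on $z$, and $\oint z^l\,dz=0$ for $l\ge0$. So $QT^jx=\frac1{2\pi i}\oint z^jS(z)x\,dz$, whose norm is at most $R\cdot R^j\cdot2M_1\|x\|_H$.

**Step 3: the trap.** Let $0<|\lambda|\le1/R$ and $v\in F$. By (2), $\|Q(\lambda T)^jv\|_{H'}\le|\lambda|^j\,2M_1R^{j+1}\|v\|_H\le c:=2M_1R\|v\|_H$ for all $j\ge0$. So the orbit of $v$ lies in $\{w\in F:\|Qw\|_{H'}\le c\}$. This set is closed in $F$ and convex, hence weakly closed by Hahn–Banach. It does not contain $\tau e$ for large $\tau>0$, since $\|Q(\tau e)\|_{H'}=\tau\|Qe\|_{H'}$. So it is a proper subset, and the orbit is not weakly dense. $\blacksquare$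

## 6. Lacunary exponents

**Theorem 1.** Let $\alpha_{n+1}/\alpha_n\to\infty$ (for example $\alpha_n=n!$), $r\in\{0,\infty\}$, $F=\Lambda_r(\alpha)$. For every operator $T$ on $F$ there is $\lambda_0>0$ such that for $0<|\lambda|\le\lambda_0$ no orbit of $\lambda T$ is dense (not even weakly dense).

The hypothesis gives $\alpha_{n+1}\ge2\alpha_n$ for large $n$, so $\alpha_n\ge c2^n$ with some $c>0$. In particular $\sum_ne^{(s-t)\alpha_n}<\infty$ for $s<t$, so $F$ is nuclear. Together with Section 2 this yields the answer to the question.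

**Corollary.** There is a nuclear (hence Montel), separable, infinite dimensional, non-normable Fréchet space $F$ with a basis such that for every operator $T$ on $F$ there is $\lambda_0>0$ for which $\lambda T$ is not hypercyclic whenever $0<|\lambda|\le\lambda_0$. Concrete examples are the closed subspaces of $H(\mathbb C)$ and $H(\mathbb D)$ consisting of the functions $\sum_na_nz^{n!}$.

We prove Theorem 1. Let $T$ be an operator on $F$ with matrix $(t_{in})$, satisfying (1).

**Step 1: off the diagonal, $T$ is small in a suitable norm.** This is the computation of Section 3, done for all off-diagonal entries at once. Fix $s_0<r$, put $\sigma_0=\sigma(s_0)$, and choose $\sigma_0<a<s<r$. Let $b_{in}=e^{a\alpha_i-a\alpha_n}t_{in}$; these are the matrix entries normalized for $\|\cdot\|_a$.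

For $i<n$ use (1) with $s_0$: $|b_{in}|\le C_{s_0}e^{(a-s_0)\alpha_i-(a-\sigma_0)\alpha_n}$. Since $\alpha_i\le\alpha_{n-1}$ and $\alpha_{n-1}/\alpha_n\to0$, we have $(a-s_0)\alpha_i\le\frac12(a-\sigma_0)\alpha_n$ for $n$ large, so $|b_{in}|\le C_{s_0}e^{-(a-\sigma_0)\alpha_n/2}$.

For $i>n$ use (1) with $s$: $|b_{in}|\le C_se^{-(s-a)\alpha_i+(\sigma(s)-a)\alpha_n}$. Since $\alpha_n\le\alpha_{i-1}$ and $\alpha_{i-1}/\alpha_i\to0$, for $i$ large this is at most $C_se^{-(s-a)\alpha_i/2}$.

Only finitely many off-diagonal pairs are left over: those with $i<n$ and $n$ small, and those with $n<i$ and $i$ small. So for some $M,\gamma>0$,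
$$|b_{in}|\le Me^{-\gamma\alpha_{\max(i,n)}}\qquad(i\ne n).$$
Put $r_n=\sum_{i\ne n}|b_{in}|$. There are $2(m-1)$ off-diagonal pairs with maximum $m$, so
$$\sum_nr_n\le2M\sum_m(m-1)e^{-\gamma\alpha_m}<\infty .$$

Let $Ke_n=\sum_{i\ne n}t_{in}e_i$. Then $\|Ke_n\|_a=\sum_{i\ne n}|t_{in}|e^{a\alpha_i}=r_n\|e_n\|_a$, and the $r_n$ are bounded, so $K:H_a\to H_a$ is bounded. Let $d_n=t_{nn}$ and $De_n=d_ne_n$. By (1) with $i=n$ and $s=a$, $|d_n|e^{a\alpha_n}\le C_ae^{\sigma(a)\alpha_n}$, so $D:H_{\sigma(a)}\to H_a$ is bounded and $D:F\to H_a$ is continuous. The maps $T$ and $D+K$ are continuous from $F$ to $H_a$ and agree on the $e_n$, so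
$$Tx=Dx+Kx\quad\text{in }H_a,\qquad x\in F.\tag{3}$$

**Step 2: a circle on which the denominators beat $K$.** We want $r_n\le\frac12|z-d_n|$ on the circle. Put $\eta_n=2r_n+2^{-n}$; the extra $2^{-n}$ gives a lower bound for the denominator even when $r_n=0$. The set
$$X=\bigcup_n\big[|d_n|-\eta_n,\ |d_n|+\eta_n\big]$$
has measure at most $2\sum_n\eta_n<\infty$, so there are arbitrarily large $R\notin X$. Fix one with $R>0$ and
$$R>|d_1|,\qquad\frac{2r_1R}{(R-|d_1|)^2}<1 .\tag{4}$$
For $|z|=R$ and all $n$, $|z-d_n|\ge\big|R-|d_n|\big|>\eta_n$. Note that infinitely many $d_n$ may lie inside the circle and infinitely many outside; this does not matter.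

**Step 3: the hypotheses of Lemma 1.** Let $H=H_a$, $H'=H_{a'}$ with $a'=a-1$, and
$$L(z)e_n=(z-d_n)^{-1}Ke_n,\qquad V(z)e_n=(z-d_n)^{-1}e_n .$$
Hypothesis 1: $\|L(z)e_n\|_a\le\frac{r_n}{\eta_n}\|e_n\|_a\le\frac12\|e_n\|_a$, so $\|L(z)\|\le\frac12$. Also $\|V(z)e_n\|_{a'}\le2^ne^{(a-1)\alpha_n}=2^ne^{-\alpha_n}\|e_n\|_a$, so $\|V(z)\|\le M_1:=\sup_n2^ne^{-\alpha_n}$, which is finite because $\alpha_n\ge c2^n$. Hypothesis 2 holds with the unit vectors. Hypothesis 3: for $x\in F$ let $y=zx-Dx\in H_a$, with coordinates $(z-d_n)x_n$. Then $V(z)y=x$, and $L(z)y=\sum_n(z-d_n)x_n(z-d_n)^{-1}Ke_n=\sum_nx_nKe_n=Kx$. By (3), $(I-L(z))y=zx-Dx-Kx=zx-Tx$.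

**Step 4: $Qe_1\ne0$.** We check that $Q$ is close to the identity on $e_1$, in the first coordinate. The first coordinate of $S(z)e_1=V(z)\sum_{l\ge0}L(z)^le_1$ is
$$(z-d_1)^{-1}\Big(1+\sum_{l\ge1}\big(L(z)^le_1\big)_1\Big).$$
Here $\|L(z)e_1\|_a=\frac{r_1}{|z-d_1|}\|e_1\|_a$, so for $l\ge1$ we have $\|L(z)^le_1\|_a\le2^{-(l-1)}\frac{r_1}{|z-d_1|}\|e_1\|_a$. Since $|y_1|\,\|e_1\|_a\le\|y\|_a$ for every $y\in H_a$, it follows that $\sum_{l\ge1}|(L(z)^le_1)_1|\le\frac{2r_1}{|z-d_1|}$. As $|d_1|<R$, $\frac1{2\pi i}\oint(z-d_1)^{-1}dz=1$. With $|z-d_1|\ge R-|d_1|$ and (4),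
$$|(Qe_1)_1-1|\le R\cdot\frac{2r_1}{(R-|d_1|)^2}<1 .$$
So $Qe_1\neq0$.

**Step 5: conclusion.** By Lemma 1 with $e=e_1$, the number $\lambda_0=1/R$ has the required property. $\blacksquare$

## 7. Exact condition for $\Lambda_0(\alpha)$: long runs of bounded ratios

For $r=0$ one can say exactly which exponent sequences allow an operator all of whose nonzero multiples are hypercyclic.

**Theorem 2.** Let $0<\alpha_1\le\alpha_2\le\cdots\to\infty$. The following are equivalent:

* (a) $\Lambda_0(\alpha)$ admits $T$ with $\lambda T$ hypercyclic for all $\lambda\ne0$;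
* (a′) $\Lambda_0(\alpha)$ admits $T$ such that $0$ is an accumulation point of $\{\lambda\ne0:\lambda T\text{ hypercyclic}\}$;
* (b) there is $A>1$ such that for every $N$ there is $n$ with $\alpha_{i+1}\le A\alpha_i$ for $n\le i<n+N$.

Some sequences show what (b) asks for. For $\alpha_n=n$ and $\alpha_n=2^n$ all ratios are at most $2$, so (b) holds. For $\alpha_n=n!$ the ratios tend to infinity, so (b) fails. Bounded ratios are not required: if the successive ratios are $2;\,3;\,2,2;\,4;\,2,2,2;\,5;\dots$, then (b) holds with $A=2$. Nor does the failure of (b) force the ratios to tend to infinity: for $\alpha=1!,1!,2!,2!,3!,3!,\dots$ the ratios are $1,2,1,3,1,4,\dots$, with $\alpha_{2k+1}/\alpha_{2k}=k+1$. Given $A$, let $N\ge\max(2,2A)$. Any $N$ consecutive indices $i\ge1$ contain an even $i=2k\ge N-1$, with ratio $k+1\ge(N+1)/2>A$. So (b) fails, although every second ratio is $1$.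

(a)⇒(a′) is trivial. The next two sections prove (b)⇒(a), and that (a′) fails if (b) fails.

## 8. From long runs to an operator: (b)⇒(a)

We build a weighted shift. Inside a run of bounded ratios we want weights like $e^{\varepsilon\alpha_i}$. A fixed $\varepsilon>0$ cannot be used on infinitely many $i$: for $-\varepsilon<s<0$ we would have $\|Te_{i+1}\|_s=e^{(\varepsilon+s)\alpha_i}\to\infty$, while every $\|e_{i+1}\|_\sigma$ with $\sigma<0$ tends to $0$. So $\varepsilon=1/j$ is used in the $j$-th run, and the run must be long enough to make up for this. The basis vectors outside the runs must also be visited; they will cost us small weights.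

**Step 1: windows and a new order of the basis.** Let $A$ be as in (b). Runs of any length exist arbitrarily far out: drop the first $m$ terms of a run of length $N+m$. Put $N_j=4j^2$ and $L_j=\sum_{l\le j}(N_l+2)$. Choose inductively windows $W_j=\{n_j,\dots,n_j+N_j\}$ such that
$$\alpha_{i+1}\le A\alpha_i\ \ (n_j\le i<n_j+N_j),\qquad n_1\ge2,\qquad n_{j+1}\ge n_j+N_j+2,\qquad\alpha_{n_j}\ge L_j .$$
Let $c_1<c_2<\cdots$ enumerate $\mathbb N\setminus\bigcup_jW_j$. The indices $1$ and $n_l+N_l+1$ $(l<j)$ are outside all windows and smaller than $n_j$; these are $j$ indices, so $c_j<n_j$. Let $u_1,u_2,\dots$ be the enumeration of the basis $(e_n)$ in the order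
$$c_1,\ W_1,\ c_2,\ W_2,\ c_3,\dots\qquad(\text{each }W_j\text{ increasingly}).$$
Since $c_l$ and $W_l$ together have $N_l+2$ elements, the last element of $W_j$ has position $L_j$.

**Step 2: the operator, and its continuity.** Define $Tu_1=0$ and $Tu_{q+1}=w_qu_q$, where $w_q=e^{\alpha_i/j}$ if $u_q=e_i$ and $u_{q+1}=e_{i+1}$ both belong to $W_j$ (first case), and $w_q=e^{-\alpha_m}$ otherwise, with $u_{q+1}=e_m$ (second case). Let $s<0$. In the first case with $j\ge2/|s|$ we have $\frac1j+s\le\frac s2$, and $\alpha_i\ge\alpha_{i+1}/A$ with $s<0$ gives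
$$\|Te_{i+1}\|_s=e^{(1/j+s)\alpha_i}\le e^{s\alpha_i/2}\le e^{s\alpha_{i+1}/(2A)}=\|e_{i+1}\|_{s/(2A)} .$$
Only finitely many indices of the first case have $j<2/|s|$. In the second case $\|Te_m\|_s=e^{-\alpha_m}\|u_q\|_s\le e^{-\alpha_m}=\|e_m\|_{-1}$. So with $\sigma=\max(-1,s/(2A))<0$ and some constant $C$, $\|Te_n\|_s\le C\|e_n\|_\sigma$ for all $n$, and $T$ is an operator on $\Lambda_0(\alpha)$.

**Step 3: near the end of each window the product of weights is huge.** Let $P_q=\prod_{l<q}w_l$, and let $u_q=e_{n_j+k}\in W_j$ with $k\ge3j^2$. The weights of the second case among $w_1,\dots,w_{q-1}$ are those for which $u_{l+1}$ is one of $e_{c_2},\dots,e_{c_j}$ or one of $e_{n_1},\dots,e_{n_j}$. All weights inside windows are at least $1$. In $W_j$ itself we have passed $k$ of them, each at least $e^{\alpha_{n_j}/j}$. Since $\alpha_{c_l},\alpha_{n_l}\le\alpha_{n_j}$ for $l\le j$,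
$$\log P_q\ge-\sum_{l\le j}(\alpha_{c_l}+\alpha_{n_l})+\frac kj\alpha_{n_j}\ge(-2j+3j)\alpha_{n_j}=j\alpha_{n_j}\ge jL_j\ge jq .$$
The last element of $W_j$ is $k=4j^2$ at position $L_j$, so the condition $k\ge3j^2$ covers all $q$ with $L_j-j^2\le q\le L_j$. For these $q$ we have $P_q\ge e^{jq}$.

**Step 4: all multiples are hypercyclic.** Fix $\lambda\ne0$. On $E=\operatorname{span}\{u_q\}$ let $Su_q=(\lambda w_q)^{-1}u_{q+1}$, so $(\lambda T)S=I$ on $E$. Let $p_j=L_j-j^2$; then $p_j\ge3j^2\to\infty$. For fixed $q$ and $j^2\ge q$ the index $q+p_j$ lies between $L_j-j^2$ and $L_j$, so Step 3 gives $P_{q+p_j}\ge e^{j(q+p_j)}\ge e^{jp_j}$. For $s<0$ all unit vectors have $\|\cdot\|_s\le1$, and therefore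
$$\|S^{p_j}u_q\|_s=\frac{P_q}{|\lambda|^{p_j}P_{q+p_j}}\|u_{q+p_j}\|_s\le P_q\Big(\frac{e^{-j}}{|\lambda|}\Big)^{p_j}\longrightarrow0 .$$
Given $x,y\in E$, we get $x+S^{p_j}y\to x$. For large $j$ also $(\lambda T)^{p_j}x=0$, because $x$ is a finite combination of the $u_q$, so $(\lambda T)^{p_j}(x+S^{p_j}y)=y$. As $E$ is dense, $\lambda T$ is topologically transitive, hence hypercyclic by Birkhoff's theorem. The same $T$ works for all $\lambda\ne0$, which proves (a).

## 9. Without long runs: a block diagonal in place of the diagonal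

Assume now that (b) fails, and let $T$ be an operator on $F=\Lambda_0(\alpha)$. We show that $\lambda T$ is not hypercyclic for all small $|\lambda|$, so (a′) fails. The proof of Theorem 1 used a big jump between any two neighboring exponents. Now, as in the example $1!,1!,2!,2!,\dots$, the jumps separate only blocks, and inside a block there is no decay. We therefore put whole blocks into $D$ and estimate resolvents of matrices. What saves us is that the block sizes are bounded.

**Step 1: constants and blocks.** Estimate (1) holds with $r=0$. Taking $s=-1$, resp. $s=-\varepsilon$, and using $\sigma(s)<0$, we find $\delta\in(0,\frac14]$ and constants with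
$$|t_{in}|\le Ce^{\alpha_i-4\delta\alpha_n},\qquad|t_{in}|\le C_\varepsilon e^{\varepsilon\alpha_i}\quad(\varepsilon>0).\tag{5}$$
Let $A=1/\delta\ge4$. Since (b) fails for this $A$, there is $N\geq 1$ such that among any $N$ consecutive ratios $\alpha_{i+1}/\alpha_i$ one is $>A$. Cut $\mathbb N$ after each $i$ with $\alpha_{i+1}/\alpha_i>A$. We get consecutive finite blocks $B_1<B_2<\cdots$. A block with $m$ elements has $m-1$ consecutive internal ratios, all $\le A$, so $N_l:=|B_l|\le N$. Put $\beta_l=\min_{n\in B_l}\alpha_n$ and $G=A^N$. Then: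

* $\beta_l\le\alpha_n\le G\beta_l$ for $n\in B_l$;
* if $i\in B_j$, $n\in B_l$ and $j<l$, then $\alpha_i\le\beta_l/A=\delta\beta_l\le\delta\alpha_n$;
* $\beta_{l+1}\ge A\beta_l\ge4\beta_l$, so $\beta_l\ge4^{l-1}\beta_1$.

**Step 2: norms adapted to the blocks.** For $s<0$ let $|x|_s=\sum_le^{s\beta_l}\sum_{n\in B_l}|x_n|$. From $\beta_l\le\alpha_n\le G\beta_l$ and $s<0$ we get $\|x\|_s\le|x|_s\le\|x\|_{s/G}$, so these norms define the topology of $F$. In this section $H_s$ denotes the weighted $\ell_1$ space with norm $|\cdot|_s$, and $H:=H_{-\delta}$.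

**Step 3: off the block diagonal, $T$ is small.** For $i\in B_j$, $n\in B_l$ let $b_{in}=e^{-\delta\beta_j+\delta\beta_l}t_{in}$.

If $j<l$, then $\alpha_i\le\delta\alpha_n$ and (5) give $|t_{in}|\le Ce^{\delta\alpha_n-4\delta\alpha_n}\le Ce^{-3\delta\beta_l}$, so $|b_{in}|\le Ce^{-2\delta\beta_l}$.

If $j>l$, use the second estimate in (5) with $\varepsilon=\delta/(4G)$: since $\alpha_i\le G\beta_j$, $|t_{in}|\le C'e^{\delta\beta_j/4}$. As $\beta_l\le\beta_j/4$, we get $|b_{in}|\le C'e^{\delta\beta_j(1/4-1+1/4)}=C'e^{-\delta\beta_j/2}$.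

So with $M=\max(C,C')$, $|b_{in}|\le Me^{-\delta\beta_{\max(j,l)}/2}$ for $j\ne l$. For $j>l$ we have $\beta_j\ge4\beta_{j-1}\ge\beta_{j-1}+\beta_l$. Hence for $n\in B_l$
$$\sum_{i\notin B_l}|b_{in}|\le MN\Big[(l-1)e^{-\delta\beta_l/2}+e^{-\delta\beta_l/2}\sum_{j>l}e^{-\delta\beta_{j-1}/2}\Big]\le r_l:=M'e^{-\delta\beta_l/4},$$
where $M'>0$ is a suitable constant; it exists because $(l-1)e^{-\delta\beta_l/4}$ is bounded in $l$ and $\sum_ke^{-\delta\beta_k/2}<\infty$.

Let $D_l=(t_{in})_{i,n\in B_l}$, and let $\|D_l\|$ be its norm as a map $\ell_1\to\ell_1$, the largest $\ell_1$ norm of a column. By (5), $\|D_l\|\le NC_\varepsilon e^{\varepsilon G\beta_l}$; as $\varepsilon$ is arbitrary, for every $\varepsilon>0$ there is $M_\varepsilon$ with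
$$\|D_l\|\le M_\varepsilon e^{\varepsilon\beta_l}\qquad\text{for all }l.\tag{6}$$
Let $D=\bigoplus_lD_l$, and $Ke_n=\sum_{i\notin B_l}t_{in}e_i$ for $n\in B_l$. Then $|Ke_n|_{-\delta}=e^{-\delta\beta_l}\sum_{i\notin B_l}|b_{in}|\le r_l|e_n|_{-\delta}$, so $K$ is bounded on $H$, and $|Kw|_{-\delta}\le r_l|w|_{-\delta}$ for $w$ supported in $B_l$. By (6) with $\varepsilon=\delta/2$, $D:H_{-\delta/2}\to H$ is bounded, hence $D:F\to H$ is continuous. As before, $T=D+K$ on $F$, as maps into $H$.

**Step 4: resolvents of the blocks on a circle.** Let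
$$X=\bigcup_l\ \bigcup_{\mu\in\sigma(D_l)}\big[|\mu|-2^{-l},\ |\mu|+2^{-l}\big],$$
a set of measure at most $2N\sum_l2^{-l}<\infty$. Let $R\notin X$, $R\ge2$ and $|z|=R$. Every eigenvalue $\mu$ of $D_l$ satisfies $|z-\mu|\ge\big|R-|\mu|\big|>2^{-l}$, so $|\det(z-D_l)|\ge2^{-lN_l}$. The entries of the adjugate of $z-D_l$ are, up to sign, minors of order $N_l-1$. A determinant is bounded by the product of the $\ell_1$ norms of its columns (expand that product), and the columns of $z-D_l$ have $\ell_1$ norm at most $R+\|D_l\|$. The $\ell_1\to\ell_1$ norm of an $N_l\times N_l$ matrix is at most $N_l$ times its largest entry. So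
$$\|(z-D_l)^{-1}\|\le N(R+\|D_l\|)^{N_l-1}2^{lN}.$$
We treat two cases. If $\|D_l\|\le R/2$, the Neumann series gives $\|(z-D_l)^{-1}\|\le2/R$. If $\|D_l\|>R/2$, then $R+\|D_l\|<3\|D_l\|$, and
$$\|(z-D_l)^{-1}\|\le\theta_l:=N(1+3\|D_l\|)^N2^{lN}.$$
The number $\theta_l$ does not depend on $R$. By (6), with $\varepsilon$ replaced by a small multiple of $\varepsilon/N$, and by $\beta_l\ge4^{l-1}\beta_1$, we have $\theta_l=O(e^{\varepsilon\beta_l})$ for every $\varepsilon>0$.

**Step 5: the choice of $R$.** Since $r_l=M'e^{-\delta\beta_l/4}$, there is $l_0\ge2$ with $r_l\theta_l\le\frac12$ for $l\ge l_0$. Then fix $R\notin X$ with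
$$R\ge2,\qquad R>2\max_{l<l_0}\|D_l\|,\qquad R\ge4\sup_lr_l,\qquad R>8r_1 .$$
If $\|D_l\|\le R/2$, then $r_l\|(z-D_l)^{-1}\|\le2r_l/R\le\frac12$. If $\|D_l\|>R/2$, then $l\ge l_0$ and $r_l\|(z-D_l)^{-1}\|\le r_l\theta_l\le\frac12$. So
$$r_l\|(z-D_l)^{-1}\|\le\tfrac12\qquad\text{for all }l\text{ and }|z|=R.\tag{7}$$
The order of choices matters: $l_0$ is fixed before $R$, which is possible because $\theta_l$ is independent of $R$.

**Step 6: the hypotheses of Lemma 1.** Take $H=H_{-\delta}$, $H'=H_{-2\delta}$, $V(z)=\bigoplus_l(z-D_l)^{-1}$, and $L(z)y=K(z-D_l)^{-1}y$ for $y$ supported in $B_l$.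

Hypothesis 1: on $B_l$ the map $V(z):H\to H'$ has norm at most $\max(2/R,\theta_l)e^{-\delta\beta_l}$, which is bounded in $l$; so $\|V(z)\|\le M_1$ with some $M_1$. By (7), $|L(z)y|_{-\delta}\le r_l\|(z-D_l)^{-1}\|\,|y|_{-\delta}\le\frac12|y|_{-\delta}$ for $y$ supported in $B_l$, so $\|L(z)\|\le\frac12$.

Hypothesis 2 holds with the unit vectors, as each $(z-D_l)^{-1}$ is continuous on the circle.

Hypothesis 3: for $x\in F$ let $y=zx-Dx\in H$. Then $V(z)y=x$. Writing $x_{(l)}$ for the $B_l$-component of $x$, we have $L(z)y=\sum_lKx_{(l)}=Kx$, and $(I-L(z))y=zx-Dx-Kx=zx-Tx$.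

**Step 7: $Q\ne0$, and conclusion.** Let $n\in B_1$. Since $1<l_0$, we have $\|D_1\|<R/2$; so the spectrum of $D_1$ lies inside the circle and $\frac1{2\pi i}\oint(z-D_1)^{-1}dz=I$. Moreover $\|(z-D_1)^{-1}\|\le2/R$, so $|L(z)e_n|_{-\delta}\le\frac{2r_1}R|e_n|_{-\delta}$ and $|L(z)^le_n|_{-\delta}\le2^{-(l-1)}\frac{2r_1}R|e_n|_{-\delta}$ for $l\ge1$. The $B_1$-component of $S(z)e_n-V(z)e_n$ is $(z-D_1)^{-1}$ applied to the $B_1$-component of $\sum_{l\ge1}L(z)^le_n$. Its $|\cdot|_{-\delta}$ norm is at most
$$\frac2R\cdot2\cdot\frac{2r_1}R|e_n|_{-\delta}=\frac{8r_1}{R^2}|e_n|_{-\delta}.$$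
Integrating over the circle, the $B_1$-component of $Qe_n$ differs from $e_n$ by at most $\frac{8r_1}R|e_n|_{-\delta}<|e_n|_{-\delta}$. Hence $Qe_n\ne0$. By Lemma 1, $\lambda T$ is not hypercyclic for $0<|\lambda|\le1/R$. As $T$ was arbitrary, (a′) fails. This completes the proof of Theorem 2. $\blacksquare$

## 10. Spaces without a continuous norm

The spaces in Theorem 1 have continuous norms, namely the $\|\cdot\|_s$. This is unavoidable.

**Theorem 3.** Every separable Fréchet space without a continuous norm admits $T$ with $\lambda T$ hypercyclic for all $\lambda\ne0$. Hence every counterexample to the question has a continuous norm.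

The model space without a continuous norm is $\omega=\mathbb C^{\mathbb N}$ with coordinatewise convergence: every continuous seminorm depends on finitely many coordinates only. There the backward shift $B$ does the job. For $x,y\in\omega$ let $x_n$ have the first $n$ coordinates of $x$ followed by $\lambda^{-n}y$; then $x_n\to x$ and $(\lambda B)^nx_n=y$.

We shall see that every space in the theorem is a product $G\times\omega$. The obvious operator $A\oplus B$ is no use in general: if $\lambda(A\oplus B)$ is hypercyclic then so is $\lambda A$, and for $G=\ell_1$ this is impossible for small $\lambda$. Instead we let $\omega$ steer $G$. Here is the construction for $\ell_1\times\omega$. Let $Ae_i=2^{-i}e_{i+1}$ on $\ell_1$. Then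
$$A^me_i=2^{-(i+(i+1)+\cdots+(i+m-1))}e_{i+m},\qquad\|A^m\|=2^{-m(m+1)/2},$$
so $\lambda^mA^m\to0$ for every $\lambda$, while the vectors $A^me_1$ span a dense subspace. Put $T(x,y)=(Ax+y_1e_1,By)$. The sequence $y$ is a queue of instructions: $y_i$ enters $\ell_1$ at time $i$ in the direction $e_1$, and by time $n$ it has become $A^{n-i}y_ie_1$. Whatever entered long ago is forgotten, and we reach the target $\sum_{m<\mu}a_mA^me_1$ at time $n$ by putting $\lambda^{-n}a_m$ in position $n-m$ of the queue. For large $n$ these positions are far out, so the change of $y$ is small in $\omega$.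

For a general $G$, whose seminorms may have kernels, we use one queue for each layer between two consecutive kernels.

**Step 1: splitting off $\omega$.** Let $p_0\le p_1\le\cdots$ define the topology of $F$. No $p_k$ is a norm, so all kernels are nonzero. They decrease and $\bigcap_k\ker p_k=0$, so after passing to a subsequence $\ker p_{k+1}\subsetneq\ker p_k$. Take $y_k\in\ker p_k\setminus\ker p_{k+1}$. The vectors $y_0,\dots,y_k$ are linearly independent modulo $\ker p_{k+1}$: if $\sum_{i\le k}a_iy_i\in\ker p_{k+1}$ is a nontrivial combination and $i$ is the smallest index with $a_i\ne0$, then $a_iy_i\in\operatorname{span}(y_{i+1},\dots,y_k)+\ker p_{k+1}\subset\ker p_{i+1}$, a contradiction. By Hahn–Banach in the normed space $F/\ker p_{k+1}$ there is a $p_{k+1}$-continuous functional $\varphi_k$ with $\varphi_k(y_k)=1$ and $\varphi_k(y_i)=0$ for $i<k$. Also $\varphi_k(y_i)=0$ for $i>k$, since then $y_i\in\ker p_i\subset\ker p_{k+1}$.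

Since $p_j(y_k)=0$ for $k\ge j$, every series $\sum_ka_ky_k$ converges, and $p_j$ of it involves only $a_0,\dots,a_{j-1}$. So $Px=\sum_k\varphi_k(x)y_k$ is a continuous linear map. It is a projection because $\varphi_k(y_i)=\delta_{ik}$. Its range $\{\sum_ka_ky_k\}$ is isomorphic to $\omega$ via $a\mapsto\sum_ka_ky_k$, with continuous inverse $x\mapsto(\varphi_k(x))_k$. Hence $F\cong G\times\omega$ with $G=\ker P$, which is a separable Fréchet space.

**Lemma 2.** Let $G$ be a separable Fréchet space with seminorms $q_1\le q_2\le\cdots$ defining its topology, $N_0=G$, $N_k=\ker q_k$. There are an operator $A$ on $G$ and $g_k\in N_{k-1}$ $(k\ge1)$ such that $\lambda^mA^mx\to0$ as $m\to\infty$ for all $x\in G$, $\lambda\in\mathbb C$, and $E=\operatorname{span}\{A^mg_k:m\ge0,k\ge1\}$ is dense in $G$.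

**Step 2 (proof of Lemma 2): biorthogonal systems in the layers.** For each $k$ we want vectors spanning $N_{k-1}$ up to $N_k$ and closure, with dual functionals controlled by $q_k$. From a countable dense subset of $N_{k-1}$ keep, in order, those elements that are not in $N_k$ plus the span of those already kept. This gives a (finite, empty or infinite) sequence $(z_{k,i})_i$, linearly independent modulo $N_k$, with $\operatorname{span}\{z_{k,i}\}_i+N_k$ dense in $N_{k-1}$. Inductively put
$$x_{k,i}=z_{k,i}-\sum_{l<i}f_{k,l}(z_{k,i})x_{k,l},$$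
and choose, by Hahn–Banach for $q_k$, a $q_k$-continuous functional $f_{k,i}$ on $G$ with $f_{k,i}(x_{k,i})=1$ and $f_{k,i}(x_{k,l})=0$ for $l<i$. This is possible since $x_{k,1},\dots,x_{k,i}$ arise from $z_{k,1},\dots,z_{k,i}$ by a triangular change with ones on the diagonal, so they are linearly independent modulo $N_k$. For $m<i$, $f_{k,m}(x_{k,i})=f_{k,m}(z_{k,i})-f_{k,m}(z_{k,i})=0$, by induction. So $f_{k,i}(x_{k,l})=\delta_{il}$, and the $x_{k,i}$ and the $z_{k,i}$ have the same span. Replacing $f_{k,i}$ by $f_{k,i}/M$ and $x_{k,i}$ by $Mx_{k,i}$, with $M>0$ depending on $(k,i)$, we may assume $|f_{k,i}|\le q_k$.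

**Step 3: the operator $A$.** Choose $0<c_{k,i}\le2^{-i}$ with $c_{k,i}\,q_j(x_{k,i+1})\le2^{-i}$ for all $j\le k+i$, and let
$$A_kx=\sum_ic_{k,i}f_{k,i}(x)x_{k,i+1},$$
the sum being over those $i$ for which $x_{k,i+1}$ exists. For fixed $j$, all terms with $i\ge j-k$ have $q_j$ at most $2^{-i}q_k(x)$, and only finitely many others remain. So the series converges absolutely and $q_j(A_kx)\le B_{jk}q_k(x)$ with some constant $B_{jk}$. As $x_{k,i+1}\in N_{k-1}$ and $N_{k-1}$ is closed, $A_k(G)\subset N_{k-1}$, so $q_j(A_kx)=0$ for $j<k$. Hence $A=\sum_kA_k$ is well defined and continuous: $q_j(Ax)\le\sum_{k\le j}B_{jk}q_k(x)$.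

We record
$$A_k=0\text{ on }N_k,\qquad A_l(G)\subset N_{l-1}\subset N_k\ \text{ and }\ A_kA_l=0\quad(l>k),\qquad A(N_k)\subset N_k .\tag{8}$$
The first holds because $|f_{k,i}|\le q_k$. The second was just shown, and the third follows from the first two. For the last, if $y\in N_k$ then $A_ly=0$ for $l\le k$ (as $N_k\subset N_l$) and $A_ly\in N_k$ for $l>k$.

**Step 4: powers of $A$ decay faster than exponentially.** Since $A_kx_{k,i}=c_{k,i}x_{k,i+1}$ (or $0$ if $x_{k,i+1}$ does not exist), for $m\ge1$
$$A_k^mx=\sum_ic_{k,i}c_{k,i+1}\cdots c_{k,i+m-1}f_{k,i}(x)x_{k,i+m},$$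
summed over those $i$ for which $x_{k,i+m}$ exists. Let $k\le j$ and $m\ge j$. Then $j\le k+(i+m-1)$, so $c_{k,i+m-1}q_j(x_{k,i+m})\le2^{-(i+m-1)}\le2^{-i}$. The other factors multiply to at most $2^{-(1+2+\cdots+(m-1))}=2^{-m(m-1)/2}$. Summing over $i$ gives $q_j(A_k^mx)\le2^{-m(m-1)/2}q_k(x)\le2^{-m(m-1)/2}q_j(x)$. For the finitely many $m<j$ we have $q_j(A_k^mx)\le B_{jk}^mq_j(x)$ from $q_j(A_kx)\le B_{jk}q_k(x)\le B_{jk}q_j(x)$. Hence there is $C_j\ge1$ with
$$q_j(A_k^mx)\le C_j2^{-m(m-1)/2}q_j(x)\qquad(k\le j,\ m\ge0).$$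

Now fix $j$ and let $A_{\le j}=\sum_{l\le j}A_l$. The image of $A-A_{\le j}$ lies in $N_j$, and $A(N_j)\subset N_j$, so every term of
$$A^m-A_{\le j}^m=\sum_{i=0}^{m-1}A^{m-1-i}(A-A_{\le j})A_{\le j}^i$$
maps $G$ into $N_j$. When $A_{\le j}^m$ is expanded, the relation $A_kA_l=0$ for $l>k$ kills every product in which some index is followed, on its right, by a larger one. So
$$A^mx\equiv\sum_{m_1+\cdots+m_j=m}A_j^{m_j}\cdots A_1^{m_1}x\pmod{N_j}.$$
There are at most $(m+1)^j$ summands, and $\sum m_i^2\ge m^2/j$, so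
$$|\lambda|^mq_j(A^mx)\le|\lambda|^m(m+1)^jC_j^{\,j}\,2^{-(m^2/j-m)/2}q_j(x)\longrightarrow0 .$$
As $j$ was arbitrary, $\lambda^mA^mx\to0$.

**Step 5: density of $E$.** Let $g_k=x_{k,1}$, and $g_k=0$ if there is none; then $g_k\in N_{k-1}$. Since $x_{k,i}\in N_{k-1}$, (8) gives $A_lx_{k,i}=0$ for $l<k$ and $A_lx_{k,i}\in N_k$ for $l>k$. So $Ax_{k,i}\in c_{k,i}x_{k,i+1}+N_k$, the first term missing if $x_{k,i+1}$ does not exist. With $A(N_k)\subset N_k$ it follows inductively that $A^mg_k$ is, modulo $N_k$, a positive multiple of $x_{k,m+1}$, or $0$ if that vector does not exist. Therefore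
$$\operatorname{span}\{A^mg_k:m\ge0\}+N_k=\operatorname{span}\{x_{k,i}\}_i+N_k\quad\text{is dense in }N_{k-1}.$$
Given $v\in G$, $j$ and $\varepsilon>0$, write successively
$$v=u_1+n_1+\epsilon_1,\quad n_1=u_2+n_2+\epsilon_2,\quad\dots,\quad n_{j-1}=u_j+n_j+\epsilon_j,$$
with $u_i\in E$, $n_i\in N_i$ and $q_j(\epsilon_i)<\varepsilon/j$. Then $v-\sum_iu_i=n_j+\sum_i\epsilon_i$, and since $q_j(n_j)=0$, $q_j(v-\sum_iu_i)<\varepsilon$. So $E$ is dense, and Lemma 2 is proved. $\square$

**Step 6: the operator on $G\times\omega$.** By Step 1 we may work on $G\times\omega$. Write $\omega=\{(y_{k,i})_{k,i\ge1}\}$, take $A$ and $g_k$ from Lemma 2, and put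
$$T(x,y)=\Big(Ax+\sum_ky_{k,1}g_k,\ (y_{k,i+1})_{k,i}\Big).$$
Since $g_k\in N_{k-1}$, $q_j(g_k)=0$ for $k>j$; so the series converges and $T$ is continuous. By induction on $n$, the $G$-component of $T^n(x,y)$ is
$$A^nx+\sum_{i=1}^nA^{n-i}\sum_ky_{k,i}g_k .\tag{9}$$
Indeed, one more application of $T$ applies $A$ to this and adds $\sum_ky_{k,n+1}g_k$, because after $n$ shifts the first entry of the $k$-th queue is $y_{k,n+1}$.

**Step 7: all multiples are hypercyclic.** Let $\lambda\ne0$. It suffices to consider starting points $(x^0,y^0)$ with $y^0_{k,i}=0$ unless $k,i\le I$, and targets $(x^1,y^1)$ with $x^1=\sum_{k\le\kappa,\,0\le m<\mu}a_{k,m}A^mg_k\in E$, where $I$, $\kappa$, $\mu$ may depend on the points; both kinds are dense. Put $a_{k,m}=0$ for $k>\kappa$. For $n>I+\mu$ define $y^{(n)}$ by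
$$y^{(n)}_{k,i}=y^0_{k,i}\ (i\le n-\mu),\qquad y^{(n)}_{k,n-m}=\lambda^{-n}a_{k,m}\ (0\le m<\mu),\qquad y^{(n)}_{k,n+i}=\lambda^{-n}y^1_{k,i}\ (i\ge1).$$
Each coordinate of $y^{(n)}$ agrees with that of $y^0$ once $n$ is large, so $y^{(n)}\to y^0$ in $\omega$. In (9), the positions $i\le n-\mu$ contribute only for $i\le I$, and the positions $i=n-m$ contribute $\lambda^{-n}A^m\sum_ka_{k,m}g_k$. Hence
$$(\lambda T)^n(x^0,y^{(n)})=\Big(\lambda^nA^nx^0+\lambda^n\sum_{i\le I}A^{n-i}\sum_{k\le I}y^0_{k,i}g_k+x^1,\ y^1\Big).$$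
By Lemma 2, $\lambda^nA^nx^0\to0$, and $\lambda^nA^{n-i}g_k=\lambda^i\cdot\lambda^{n-i}A^{n-i}g_k\to0$ for each of the finitely many pairs $(k,i)$. So the right side tends to $(x^1,y^1)$. Thus $\lambda T$ is topologically transitive (indeed mixing, since this works for all large $n$), hence hypercyclic by Birkhoff's theorem, for every $\lambda\ne0$ and with the same $T$. In particular, a space as in the question that admits no such operator must have a continuous norm. $\blacksquare$
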